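# Unit-length divergence-free $BV$ fields in the plane have no Cantor part

## 1. A Cantor profile on a segment and on the circle

Let $\Omega\subset\mathbf R^2$ be open and bounded, and let $m:\Omega\to\mathbf R^2$ be measurable with
$$|m|=1\ \text{ a.e. in }\Omega,\qquad \nabla\cdot m=0\ \text{ in }\mathcal D'(\Omega).\tag{1}$$
If $m\in BV(\Omega,\mathbf R^2)$, then $Dm$ is a finite matrix-valued measure, and it splits into three mutually singular pieces, $Dm=D^am+D^jm+D^cm$. Here $D^am$ has a density with respect to Lebesgue measure, and $D^jm$ sits on the jump set, which is $\sigma$-finite for the length $\mathcal H^1$. The Cantor part $D^cm$ is the rest: it is carried by a Lebesgue-null set, yet it charges no set of finite length. The space $SBV$ consists of the $BV$ fields with $D^cm=0$. The question, posed in "Two-dimensional unit-length vector fields of vanishing divergence", is whether every $m\in BV(\Omega,\mathbf R^2)$ with (1) is in $SBV$.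

The model of a Cantor part is the Cantor function $c:[0,1]\to[0,1]$. It is continuous and nondecreasing, with $c(0)=0$ and $c(1)=1$, and it is locally constant off the null Cantor set. So $Dc$ has no atoms and lives on a null set: $Dc=D^cc$. On the unit square, $x\mapsto c(x_2)$ has $D_2=dx_1\otimes Dc$, a pure Cantor derivative.

The first guess is **no**. The equation $\nabla\cdot m=0$ is one scalar linear relation on $Dm$. It sees only the trace, and it says nothing about how fine the set carrying $Dm$ may be. A Cantor function should fit in somewhere.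

**Test 1: a segment in place of the circle.** Replace $|m|=1$ by $m\in\Gamma=[0,1]\times\{0\}$. Then $m=(c(x_2),0)$ has $\nabla\cdot m=\partial_1 c(x_2)=0$ and $D^cm\neq0$. For a segment the guess is right.

**Test 2: fields of one variable on the circle.** Let $m=m(x_2)$ on the unit square satisfy (1). Then $\partial_2m_2=0$, so $m_2=a$ is constant and $m_1=\pm\sqrt{1-a^2}$. A $BV$ function of one variable with at most two values has finitely many jumps and is otherwise constant. So there is no Cantor part. The divergence condition matters here: $(\cos c(x_2),\sin c(x_2))$ has unit length and a Cantor derivative.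

**Test 3: straight lines issuing from a Cantor profile.** Suppose $m=(\cos\varphi,\sin\varphi)$ with $\varphi$ locally Lipschitz. Then $\nabla\cdot m=-\sin\varphi\,\partial_1\varphi+\cos\varphi\,\partial_2\varphi$, which says that $\varphi$ is constant along lines of direction $(-\sin\varphi,\cos\varphi)$. We start such lines from the vertical axis with a Cantor profile of angles. Let $\varphi_0(y)=\frac\pi4+\frac\pi2c(y)$ on $[0,1]$, extended by $\frac\pi4$ for $y<0$ and by $\frac{3\pi}4$ for $y>1$. For $s\ge0$ put
$$X_s(y)=y-s\cot\varphi_0(y),\qquad \varphi(s,X_s(y))=\varphi_0(y).$$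
Since $-\cot$ has derivative $1/\sin^2\ge1$, for $y<y'$ we get
$$X_s(y')-X_s(y)\ \ge\ (y'-y)+s\,\big(\varphi_0(y')-\varphi_0(y)\big).$$
So $X_s$ is a homeomorphism of $\mathbf R$, $\varphi$ is well defined on $\{s\ge0\}$, and for $s>0$ the function $\varphi(s,\cdot)$ is $1/s$-Lipschitz. The lines have slopes in $[-1,1]$. Sliding along a line from abscissa $s$ to abscissa $s'$ gives $|\varphi(s,x)-\varphi(s',x')|\le(|x-x'|+|s-s'|)/s'$. So $\varphi$ is locally Lipschitz on $\{s>0\}$. At points of differentiability $\partial_s\varphi-\cot\varphi\,\partial_x\varphi=0$; multiplying by $-\sin\varphi$ gives $\nabla\cdot m=0$. The slice $s=0$ has a Cantor derivative, but every slice $s>0$ is Lipschitz. The Cantor part is destroyed at once, and a single slice is invisible to the two-dimensional measure $Dm$.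

We cannot extend to $s<0$ along the same lines. The two endpoints of a generation-$k$ Cantor interval have $y'-y=3^{-k}$ and $\varphi'-\varphi=\frac\pi22^{-k}$. Their lines meet at some $s<0$ with $|s|\le\frac2\pi(2/3)^k$, and this tends to $0$.

The tests point against the guess, and they show a mechanism: lines of different level have different directions and spread apart. On the segment of Test 1 all lines are parallel and nothing spreads. So the curvature of $\Gamma$ should decide, and the theorem says that it does.

## 2. The theorem for curves, with curvature deciding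

**Theorem 1.** Let $\Omega\subset\mathbf R^2$ be open and let $m\in BV_{loc}(\Omega,\mathbf R^2)$ satisfy (1). Then $D^cm=0$. In particular, $m\in BV(\Omega,\mathbf R^2)$ and (1) imply $m\in SBV(\Omega,\mathbf R^2)$.

So the answer to the question is yes. No sign (entropy) condition on the jumps is imposed.

**Curves.** Let $\Gamma\subset\mathbf R^2$ be a compact connected embedded $C^2$ curve, either closed or an arc with endpoints. Let $\gamma:T\to\Gamma$ be its bijective arclength parametrization, with $T=\mathbf R/\ell\mathbf Z$ or $T=[0,\ell]$. Write $d\theta$ for Lebesgue measure and $d_T$ for the distance on $T$, and put $\tau=\gamma'$, $n=(\tau_2,-\tau_1)$. Then $\tau_1=-n_2$ and $\tau_2=n_1$, and the signed continuous curvature $\kappa$ is defined by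
$$\tau'=-\kappa n,\qquad\text{whence}\qquad n'=(\tau_2',-\tau_1')=-\kappa(n_2,-n_1)=\kappa\tau .\tag{2}$$
We regard $\tau,n,\kappa$ as functions on $T$. For the circle: $\ell=2\pi$, $\gamma=n=(\cos\theta,\sin\theta)$, $\tau=(-\sin\theta,\cos\theta)$, $\kappa=1$, $n_2=\sin\theta$. For a segment, $\kappa=0$.

**Theorem 2.**
(a) Let $\Omega\subset\mathbf R^2$ be open, $m\in BV_{loc}(\Omega,\mathbf R^2)$, $m\in\Gamma$ a.e., $\nabla\cdot m=0$ in $\mathcal D'(\Omega)$. Then $D^cm$ vanishes on $\{\kappa(\gamma^{-1}(\tilde m))\ne0\}$, where $\tilde m$ is the approximate limit. Consequently $\tau(\gamma^{-1}(m)),\,n(\gamma^{-1}(m))\in SBV_{loc}$.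
(b) Let $\Omega\neq\emptyset$ be bounded and open. Every $m\in BV(\Omega,\mathbf R^2)$ with $m\in\Gamma$ a.e. and $\nabla\cdot m=0$ is in $SBV$ if and only if $|\{\theta\in T:\kappa(\theta)=0\}|=0$.

**Corollary.** Let $f\in C^2(\mathbf R)$ and let $u\in BV_{loc}\cap L^\infty_{loc}(\Omega)$ be any weak solution of $\partial_su+\partial_xf(u)=0$. Then $f'(u)\in SBV_{loc}$. If $\mathcal L^1(\{f''=0\})=0$, then $u\in SBV_{loc}$.

Theorem 1 is Theorem 2(a) with $\Gamma=S^1$, $\kappa\equiv1$.

## 3. Facts on $BV$ and on measures

The following facts are in Ambrosio–Fusco–Pallara, *Functions of Bounded Variation and Free Discontinuity Problems*.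

1. *Structure.* For $m\in BV_{loc}$, off a Lebesgue-null Borel set $S_m$ there is an approximate limit $\tilde m$, which is a Borel map. The set $S_m$ is $\sigma$-finite for $\mathcal H^1$ and contains the jump set $J$, with $\mathcal H^1(S_m\setminus J)=0$. On $J$ there are traces $m^\pm$ and a normal $\nu$. With the *diffuse part* $\tilde Dm=D^am+D^cm$ we have $Dm=\tilde Dm+(m^+-m^-)\otimes\nu\,\mathcal H^1\llcorner J$ and $|\tilde Dm|(S_m)=0$.
2. *Chain rule* (Thm 3.96). For $g\in C^1$ Lipschitz, $\tilde D(g(m))=\nabla g(\tilde m)\tilde Dm$. The jump part of $D(g(m))$ is $(g(m^+)-g(m^-))\otimes\nu\,\mathcal H^1\llcorner J$.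
3. *One variable* (§3.2). A $BV$ function on an interval has a right-continuous representative with one-sided limits everywhere (also at the endpoints) and with pointwise variation equal to $|Dv|$. It is differentiable a.e., and its derivative is the density of $D^av$. The jump part is the atomic part.
4. *Coarea* (Thm 3.40): $|D\vartheta|(B)=\int|D1_{\{\vartheta>t\}}|(B)\,dt$.
5. *Traces and Gauss–Green* (Thm 3.87) on Lipschitz domains.
6. *Slicing* (§3.11). On a rectangle $J_0\times I_0$ the slices $m_s=m(s,\cdot)$ are in $BV(I_0)$ for a.e. $s$. Moreover $D_2^am=ds\otimes D^am_s$, $D_2^cm=ds\otimes D^cm_s$, and the same holds for jump parts and for total variations.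

Here $ds\otimes\nu_s$ denotes the measure $M\mapsto\int\nu_s(M_s)\,ds$, with $M_s=\{y:(s,y)\in M\}$. The *push-forward* is $P_\#\nu(M)=\nu(P^{-1}(M))$. The *disintegration* theorem says that a finite positive measure $\pi$ on $J_0\times T$ with projection $\lambda$ on $T$ can be written $\pi=\int\pi_\theta\,d\lambda(\theta)$ with probability measures $\pi_\theta$ on $J_0$. Disintegrations are unique: if $ds\otimes\nu_s=ds\otimes\nu_s'$ are finite, then $\nu_s=\nu'_s$ for a.e. $s$ (test with products from countable dense families).

*Example.* Since $c$ is continuous and nondecreasing, $Dc(\{c\le t\})=t$, so $c_\#(Dc)=d\theta\llcorner[0,1]$. On the other hand, off the Cantor set $c$ has countably many values, so $c_\#(dx)$ is a sum of atoms. Pushing forward by the function exchanges the roles: the singular measure $Dc$ becomes Lebesgue measure, and Lebesgue measure becomes singular. The proof rests on this exchange.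

## 4. Lines stopped by jumps, and the passage to the $(s,\theta)$-plane

**Following the lines.** The natural plan is to imitate Test 3: take a Cantor point of a slice, follow the lines of nearby levels, and use that they spread. The gain in Test 3 was the Lipschitz bound $1/s$, where $s$ is the distance over which the lines run without meeting a jump. The plan stops there, because it needs a length and (1) supplies none.

To see this, take $0<a<1$ and $m=(\varepsilon(x_2)\sqrt{1-a^2},a)$, where $\varepsilon=\pm1$ alternates on strips of width $\delta$. This field satisfies (1). The lines have direction $(-a,\varepsilon\sqrt{1-a^2})$, hence slope $-\varepsilon\sqrt{1-a^2}/a$. If $\varepsilon$ passes from $-1$ to $+1$ as $x_2$ increases, the lines on both sides run into the jump as $x_1$ increases; if $\varepsilon$ passes from $+1$ to $-1$, they run into it as $x_1$ decreases. Both types are allowed, so neither direction of travel is safe. The free segments have length $\delta/\sqrt{1-a^2}$, as short as one likes.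

**A better plane.** Suppose, formally, that on each vertical slice the level $\theta$ is crossed once, at height $X(s,\theta)$, with $X$ increasing in $\theta$, and that no jumps interfere. The line of level $\theta$ has direction $\tau$, so $X(s,\theta)=y(\theta)-s\,n_1/n_2$. By (2), $n_1'=-\kappa n_2$ and $n_2'=\kappa n_1$, hence
$$\partial_\theta\Big(-\frac{n_1}{n_2}\Big)=\frac{\kappa n_2^2+\kappa n_1^2}{n_2^2}=\frac{\kappa}{n_2^2}.$$
Push the measure $n_2^2\,dx$ forward under $x\mapsto(x_1,\theta)$. Its density is
$$h(s,\theta)=n_2^2\,\partial_\theta X=n_2^2\,y'(\theta)+\kappa s,\qquad\text{so}\qquad\partial_sh=\kappa .$$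
The weight $n_2^2$ is chosen to make $\partial_sh$ exactly $\kappa$. If $X$ decreases in $\theta$, then $h=n_2^2|\partial_\theta X|$ and $\partial_sh=-\kappa$.

A Cantor crossing is one where the slice rises "infinitely fast", that is $\partial_\theta X=0$, so $h=0$. In Test 3, $y$ is the inverse of a Cantor function, $y'=0$ a.e., and $h=s$: it vanishes at $s=0$ and nowhere else. In general, a function of $s$ that vanishes on a set of positive measure has zero derivative at almost all points of that set. So $h=0$ and $\partial_sh=\pm\kappa\neq0$ cannot hold together on a set of positive measure.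

What of the jumps? In the $x$-plane they are as large as the Cantor part. In the $(s,\theta)$-plane a jump skips levels: it is seen only through its endpoints $(s,\theta^\pm)$, and these fill a null set. Jumps therefore give only singular measures, while Cantor crossings give absolutely continuous ones. No line has to be followed.

To make this rigorous we need: the structure of $Dm$ (§5), the statement about zero sets for measures (§6), the equation for $\partial_sH$ (§7), the count of crossings (§8), the fact that $H$ has no density where there are only Cantor crossings (§9), and a way to prevent crossings of opposite signs from canceling (§10).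

## 5. The rank-one form $\tilde Dm=\tau\otimes n\,\beta$

**Step 1: two properties of the curve.** They let us pass between $m$ and $\theta$.

*($\Gamma$1)* There is $c>0$ with $c\,d_T(\theta,\theta')\le|\gamma(\theta)-\gamma(\theta')|\le d_T(\theta,\theta')$. The upper bound is arclength. For the lower bound, the quotient $|\gamma(\theta)-\gamma(\theta')|/d_T(\theta,\theta')$ is continuous and positive off the diagonal, because $\gamma$ is injective. It tends to $1$ uniformly at the diagonal, because $\gamma'$ is uniformly continuous with $|\gamma'|=1$. Now use compactness.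

*($\Gamma$2)* Every $\varphi\in C^1(T;\mathbf R^k)$ has an extension $\hat\varphi\in C^1_c(\mathbf R^2;\mathbf R^k)$ with $\hat\varphi(\gamma(\theta))=\varphi(\theta)$ and $\nabla\hat\varphi(\gamma(\theta))\tau(\theta)=\varphi'(\theta)$. Moreover $\hat\gamma$ can be chosen so that the range of $\nabla\hat\gamma(\gamma(\theta))$ is contained in $\mathbf R\tau(\theta)$.

*Proof.* If $T$ is an interval, first extend $\gamma$ to a larger open interval as a $C^2$ arclength curve (continue $\kappa$ by constants and solve (2)), and extend $\varphi$ as a $C^1$ function. The map $\Phi(t,r)=\gamma(t)+rn(t)$ is $C^1$, and its differential at $(t,0)$ has columns $\tau,n$, so it is invertible there. It is injective on the compact set $T\times\{0\}$. It is then injective on a neighborhood of this set: otherwise there are points $p_j\ne q_j$ with $\Phi(p_j)=\Phi(q_j)$ converging to $p,q\in T\times\{0\}$ with $\Phi(p)=\Phi(q)$, so $p=q$, and this contradicts local injectivity at $p$. So $\Phi$ is a $C^1$ diffeomorphism from a neighborhood of $T\times\{0\}$ onto a neighborhood of $\Gamma$. Let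 $\Theta$ be the $t$-component of its inverse and let $\hat\varphi$ be $\varphi\circ\Theta$ times a cutoff equal to $1$ near $\Gamma$. Since $\Theta(\gamma(t))=t$, both identities for $\hat\varphi$ hold. Near $\Gamma$, $\hat\gamma=\gamma\circ\Theta$, so $\nabla\hat\gamma(\gamma(\theta))$ has range in $\mathbf R\tau(\theta)$. $\square$

*Circle example.* Near $S^1$, $\Theta$ is the polar angle and $\hat\gamma(z)=z/|z|$, with gradient $\tau\otimes\tau$ on $S^1$.

**Step 2: what the two constraints leave of $Dm$.** Let $m$ be as in Theorem 2(a). Since $\Gamma$ is closed, $\tilde m$ and $m^\pm$ take values in $\Gamma$. Put $\tilde\theta=\gamma^{-1}(\tilde m)$ and $\theta^\pm=\gamma^{-1}(m^\pm)$. From now on $\tau,n,\kappa$ multiplying measures on $\Omega\setminus S_m$ are evaluated at $\tilde\theta$.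

Since $m=\hat\gamma(m)$ a.e., the chain rule gives $\tilde Dm=\nabla\hat\gamma(\tilde m)\tilde Dm$. By ($\Gamma$2), $\tilde Dm=\tau\otimes\alpha$ with an $\mathbf R^2$-valued measure $\alpha$. Next, $0=\nabla\cdot m=\operatorname{tr}Dm$. The diffuse and jump parts of the trace are mutually singular, so both vanish. The diffuse part gives $\tau\cdot\alpha=0$, i.e. $\alpha=n\beta$ with a scalar, locally finite measure $\beta$, $|\beta|(S_m)=0$. Thus
$$\tilde Dm=\tau\otimes n\,\beta,\qquad\tilde D_2m=\tau\,n_2\beta,\qquad|\tilde D_2m|=|n_2\beta| .\tag{3}$$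
The jump part gives
$$m^+\cdot\nu=m^-\cdot\nu\ \ \mathcal H^1\text{-a.e. on }J,\qquad\text{hence}\qquad|\tau(\theta^\pm)\cdot\nu|\le C|m^+-m^-| .\tag{4}$$
For the last claim, $t\mapsto\gamma(t)\cdot\nu$ takes equal values at the ends of a shortest arc in $T$ between $\theta^-$ and $\theta^+$. By Rolle there is $t^*$ on this arc with $\tau(t^*)\cdot\nu=0$. As $|\tau'|=|\kappa|$, we get $|\tau(\theta^\pm)\cdot\nu|\le\max|\kappa|\,d_T(\theta^+,\theta^-)$, and ($\Gamma$1) finishes.

Write $\beta=\beta^a+\beta^c$ with $\beta^a=b\,dx$, $b$ Borel. Fix a Lebesgue-null Borel set $N\subset\Omega\setminus S_m$ with $|\beta^c|(\Omega\setminus N)=0$. Then $D^cm=\tau\otimes n\,\beta^c$.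

**Step 3: one derivative and one rectangle suffice.** It suffices to prove, for all $\Gamma,\Omega,m$, that $D_2^cm$ vanishes on $\{\kappa(\tilde\theta)\ne0\}$. Let $\mathcal R$ be the rotation by $\pi/2$ and $m'(x)=\mathcal Rm(\mathcal R^{-1}x)$ on $\mathcal R\Omega$. It takes values in $\mathcal R\Gamma$, which has parametrization $\mathcal R\gamma$ and the same $\kappa$, and it is divergence free. Since $\mathcal R^{-1}e_2=e_1$, the measure $D_2m'$ is, up to $\mathcal R$, the image of $D_1m$. So the statement for $D^c_2m'$ gives the one for $D_1^cm$.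

As $\Omega$ is a countable union of open rectangles $Q\Subset\Omega$, fix $Q=J_0\times I_0\Subset\Omega$ and write points as $x=(s,x_2)$. Let $\mathcal I$ be the countable family consisting of $I_0$ and all open intervals $I\subset I_0$ with rational endpoints. Put $R_I=J_0\times I$ and
$$P(x)=(x_1,\tilde\theta(x))\in J_0\times T,\qquad x\in Q\setminus S_m ,$$
a Borel map. On $J_0\times T$, the words *ac* (absolutely continuous), *singular* and *null* refer to $ds\,d\theta$.

## 6. Zero densities have zero $s$-derivative

The next lemma is the rigorous form of "$h=0$ and $\partial_sh\neq0$ cannot hold on a set of positive measure". It is needed for measures because $H$ will have singular parts. The point is that differentiation in $s$ does not mix different $\theta$, so singular parts cannot disturb the densities.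

**Lemma 1.** Let $F,\mu$ be finite signed Borel measures on $J_0\times T$ with
$$\int\rho'(s)\psi(\theta)\,dF=-\int\rho(s)\psi(\theta)\,d\mu\qquad\text{for all }\rho\in C_c^\infty(J_0),\ \psi\in C^1(T).\tag{5}$$
Let $h,k$ be the (Borel) densities of the ac parts of $F,\mu$. Then $k=0$ a.e. on $\{h=0\}$.

*Proof.* **Step 1: reduce (5) to fibers $\theta=$ const.** Put $\pi=|F|+|\mu|$, let $\lambda$ be its projection on $T$, and disintegrate $\pi=\int\pi_\theta\,d\lambda(\theta)$. Write $F=f\pi$, $\mu=g\pi$ with Borel $|f|,|g|\le1$, and set $F_\theta=f(\cdot,\theta)\pi_\theta$, $\mu_\theta=g(\cdot,\theta)\pi_\theta$. Let $\mathcal D_0\subset C_c^\infty(J_0)$ be countable and dense for the $C^1$-norm. For $\rho\in\mathcal D_0$, (5) reads $\int\psi(\theta)\big[\int\rho'\,dF_\theta+\int\rho\,d\mu_\theta\big]d\lambda=0$ for all $\psi\in C^1(T)$, so the bracket vanishes for $\lambda$-a.e. $\theta$. Taking all $\rho\in\mathcal D_0$ and then using density, for $\lambda$-a.e. $\theta$ we have $\partial_sF_\theta=\mu_\theta$ in $\mathcal D'(J_0)$. Since $\mu_\theta$ is a finite measure,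 $F_\theta=g_\theta\,ds$ with $g_\theta\in BV(J_0)$.

**Step 2: locate the ac parts of $F$ and $\mu$ on the fibers.** Choose a Borel set $G\subset T$ with $|T\setminus G|=0$ and $\lambda\llcorner G=l\,d\theta$, $l\ge0$. Choose a null Borel set $E\subset J_0\times T$ with $\mu\llcorner E^c=k\,ds\,d\theta$. For bounded Borel $\varphi$,
$$\int_{J_0\times G}\varphi\,dF=\int_Gl(\theta)\int\varphi(s,\theta)\,dF_\theta(s)\,d\theta,$$
$$\int_{(J_0\times G)\setminus E}\varphi\,d\mu=\int_Gl(\theta)\int_{J_0\setminus E_\theta}\varphi(s,\theta)\,d\mu_\theta(s)\,d\theta,$$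
where $E_\theta=\{s:(s,\theta)\in E\}$. If $E'$ is a null Borel set, then $|E'_\theta|=0$ for a.e. $\theta$. For a.e. $\theta\in G\cap\{l>0\}$ we have $F_\theta\ll ds$, so $F_\theta(E'_\theta)=0$. Hence $F\llcorner(J_0\times G)$ is ac. As $J_0\times(T\setminus G)$ is null, the rest of $F$ is singular, so $F\llcorner(J_0\times G)=h\,ds\,d\theta$. Also $\mu\llcorner((J_0\times G)\setminus E)=k\,ds\,d\theta$. Testing with products from countable dense families, for a.e. $\theta$,
$$h(\cdot,\theta)\,ds=l(\theta)F_\theta,\qquad k(\cdot,\theta)\,ds=l(\theta)\,\mu_\theta\llcorner(J_0\setminus E_\theta),\qquad|E_\theta|=0 .$$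

**Step 3: conclude on each fiber.** If $l(\theta)=0$, then $h(\cdot,\theta)=k(\cdot,\theta)=0$ a.e. If $l(\theta)>0$, then, for a.e. such $\theta$, $h(\cdot,\theta)\in BV(J_0)$ with derivative
$$l(\theta)\mu_\theta=k(\cdot,\theta)\,ds+l(\theta)\mu_\theta\llcorner E_\theta,$$
whose last term is singular. So $k(\cdot,\theta)$ is the density of the ac part of $D[h(\cdot,\theta)]$, i.e. a.e. the classical derivative of a good representative $g$ of $h(\cdot,\theta)$. At a point of differentiability that lies in $\{g=0\}$ and is an accumulation point of $\{g=0\}$, the derivative is $0$. All but countably many points of $\{g=0\}$ are accumulation points of it. Hence $k(\cdot,\theta)=0$ a.e. on $\{h(\cdot,\theta)=0\}$, and Fubini concludes. $\square$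

*What the lemma does not say.* For $h(s)=1_{\{s>0\}}$ the derivative has an atom at $0$. Only the density of the derivative vanishes on $\{h=0\}$. This is why, in the next section, every unwanted term must be shown to be singular.

## 7. The equation for $\partial_sH_I$

For $I=(a,b)\in\mathcal I$ let
$$H_I=P_\#\big(n_2(\tilde\theta)^2\,dx\llcorner R_I\big),$$
a finite measure on $J_0\times T$. For instance, if $m$ is constant on $R_I$ with level $\theta_0$, then $H_I$ sits on $J_0\times\{\theta_0\}$ and is singular: its ac density is $0$.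

**Lemma 2.** $F=H_I$ and $\mu=P_\#\big(\kappa n_2\beta\llcorner R_I\big)+\sigma_I$ satisfy (5), where $\sigma_I$ is a finite singular measure.

*Proof.* **Step 1: choose a field whose first component is the weight.** Let $\psi\in C^1(T)$, $\Psi=\psi n_2\tau\in C^1(T;\mathbf R^2)$, and $W=\hat\Psi(m)\in BV(Q,\mathbf R^2)\cap L^\infty$. Because $\tau_1=-n_2$ and $\tau_2=n_1$, we have $W_1=-\psi n_2^2$ and $W_2=\psi n_1n_2$ at $\tilde\theta$. By the chain rule, (3) and ($\Gamma$2), the diffuse part of $\nabla\cdot W$ is
$$\operatorname{tr}\big(\nabla\hat\Psi(\tilde m)\,\tau\otimes n\big)\beta=\Psi'(\tilde\theta)\cdot n\,\beta .$$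
Since $\Psi'=(\psi n_2)'\tau-\psi n_2\kappa n$, the derivative of $\psi$ drops out, and
$$\nabla\cdot W=-\psi(\tilde\theta)\,\kappa n_2\,\beta+\big(\Psi(\theta^+)-\Psi(\theta^-)\big)\cdot\nu\,\mathcal H^1\llcorner J .\tag{6}$$

**Step 2: integrate over the strip $R_I$.** Let $m(\cdot,b^-)$, $m(\cdot,a^+)$ be the inner traces of $m|_{R_I}$ on the horizontal sides. At a.e. boundary point, $\int_{B_r\cap R_I}|m-m(s,b^-)|\,dx=o(r^2)$, with the ball centered at that point. So the traces lie in the closed set $\Gamma$. Since $\hat\Psi$ is Lipschitz, the trace of $W$ is $\hat\Psi$ of the trace of $m$. Let $\theta_b(s),\theta_a(s)$ be $\gamma^{-1}$ of these traces (Borel versions). Apply Gauss–Green on $R_I$ with test function $\rho(x_1)$, $\rho\in C_c^\infty(J_0)$: the vertical sides do not contribute, and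
$$\begin{aligned}-\int\rho'\psi\,dH_I=&\int_{R_I}\rho\,\psi(\tilde\theta)\,\kappa n_2\,d\beta-\int_{J\cap R_I}\rho\,\big(\Psi(\theta^+)-\Psi(\theta^-)\big)\cdot\nu\,d\mathcal H^1\\&+\int_{J_0}\rho\,(\psi n_1n_2)(\theta_b)\,ds-\int_{J_0}\rho\,(\psi n_1n_2)(\theta_a)\,ds .\end{aligned}\tag{7}$$
The first term on the right is $\int\rho\psi\,dP_\#(\kappa n_2\beta\llcorner R_I)$. It remains to show that the last three terms are integrals of $\rho\psi$ against finite singular measures not depending on $\rho,\psi$.

**Step 3: the trace terms are singular.** They come from the images of the finite measures $\pm(n_1n_2)(\theta_{b})\,ds$, $\pm(n_1n_2)(\theta_a)\,ds$ under $s\mapsto(s,\theta_b(s))$ and $s\mapsto(s,\theta_a(s))$. These images are concentrated on graphs of Borel maps, which are null by Fubini.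

**Step 4: the jump terms are finite.** They come from $\mp P^\pm_\#\big(c^\pm\mathcal H^1\llcorner(J\cap R_I)\big)$ with $P^\pm(x)=(x_1,\theta^\pm(x))$ and $c^\pm=n_2(\theta^\pm)\,\tau(\theta^\pm)\cdot\nu$. By (4), $\int_{J\cap R_I}|c^\pm|\,d\mathcal H^1\le C|Dm|(R_I)<\infty$. Each of the two terms is finite separately, which uses the divergence constraint at the jumps.

**Step 5: the jump terms are singular.** The sets $J_i=\{x\in J\cap R_I:|m^+-m^-|>1/i\}$ have $\mathcal H^1(J_i)\le i|Dm|(R_I)<\infty$ and union $J\cap R_I$. Applying Lusin's theorem to each finite measure $\mathcal H^1\llcorner J_i$, we find countably many compact sets $K_j\subset J\cap R_I$ with $\mathcal H^1(K_j)<\infty$, $\theta^\pm|_{K_j}$ continuous, and $\mathcal H^1\big((J\cap R_I)\setminus\bigcup_jK_j\big)=0$.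

We claim that for a.e. $s$ the section $K_j\cap\{x_1=s\}$ is finite. For $q\in\mathbf N$ cover $K_j$ by compact convex sets $A_i^q$ of diameter $\le1/q$ with $\sum_i\operatorname{diam}A_i^q\le\mathcal H^1(K_j)+1/q$ (closed convex hulls have the same diameter). Let $p(x)=x_1$. If the section contains $M$ distinct points, then for $q$ large they lie in $M$ different sets $A^q_i$. Hence
$$\#(K_j\cap\{x_1=s\})\le\liminf_q\sum_i1_{p(A_i^q)}(s).$$
Each $p(A_i^q)$ is an interval of length at most $\operatorname{diam}A_i^q$. By Fatou the right side has integral $\le\mathcal H^1(K_j)<\infty$, and the claim follows.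

So the compact set $P^\pm(K_j)$ has finite $s$-sections for a.e. $s$, and it is null by Fubini. The jump measures are concentrated on $\bigcup_jP^\pm(K_j)$, hence singular. $\square$

**A check on the vortex.** On $\{x_1>0\}$ let $m=(-x_2,x_1)/|x|$. This is the circle field with $x_2=-s\cot\theta$, $\theta\in(0,\pi)$. On a vertical slice $dx_2=s\,d\theta/\sin^2\theta$, so with the weight $n_2^2=\sin^2\theta$ and $J_0\Subset(0,\infty)$,
$$H_I=s\,1_{\{\theta_a(s)<\theta<\theta_b(s)\}}\,ds\,d\theta,\qquad\cot\theta_b=-b/s,\quad\cot\theta_a=-a/s .$$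
Its $s$-derivative has density $1=\kappa$ on the region and singular parts $s\theta_b'$ and $-s\theta_a'$ on the boundary graphs. Differentiating $\cot\theta_b=-b/s$ gives $s\theta_b'=-\sin^2\theta_b\,b/s=\sin\theta_b\cos\theta_b=(n_1n_2)(\theta_b)$, and likewise for $a$. These are exactly the trace terms of (7).

## 8. Counting the crossings of a level

The purpose of this section is to describe $P_\#(n_2\beta\llcorner R_I)$: it is ac, with integer density that counts crossings.

**Step 1: slices see the right value of $m$.** For a.e. $s\in J_0$, $m_s\in BV(I_0)$. Let $\bar m_s$ be its right-continuous representative; it takes values in the closed set $\Gamma$ and has one-sided limits everywhere, also at the endpoints of $I_0$. Put $\omega_s=\gamma^{-1}(\bar m_s)$.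

**Claim.** For a.e. $s$: $\tilde m(s,\cdot)=\bar m_s$ a.e. in $I_0$ and $|\tilde Dm_s|$-a.e.

*Proof.* The first statement is Fubini. For the second, $|\tilde D_2m|(S_m)=0$ gives $|\tilde Dm_s|((S_m)_s)=0$ for a.e. $s$, so $\tilde m(s,\cdot)$ is defined $|\tilde Dm_s|$-a.e. Let $A$ be a symmetric matrix and $g(z)=\frac12z\cdot Az$, cut off outside a large ball. The two-dimensional chain rule gives
$$\tilde D_2(g(m))=ds\otimes\big(A\tilde m(s,\cdot)\cdot\tilde Dm_s\big).$$
Slicing $g(m)$ and using the one-dimensional chain rule gives
$$\tilde D_2(g(m))=ds\otimes\big(A\bar m_s\cdot\tilde Dm_s\big),$$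
because $|\tilde Dm_s|$ does not charge the countable discontinuity set of $\bar m_s$. By uniqueness of disintegration, for a.e. $s$ the two slice measures agree for all $A$ in a basis of the symmetric matrices, hence for all symmetric $A$. Write $\tilde Dm_s=w|\tilde Dm_s|$ with $|w|=1$, and $v=\tilde m(s,\cdot)-\bar m_s$. Then $Av\cdot w=0$ for all symmetric $A$, i.e. $v\otimes w+w\otimes v=0$. Applying this matrix to $w$ gives $v+(v\cdot w)w=0$. The scalar product with $w$ gives $v\cdot w=0$, so $v=0$. $\square$

**Step 2: the diffuse derivative of one slice, seen from $T$.**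

**Lemma 3.** Let $v\in BV(I_0)$ be right-continuous with values in $\Gamma$, and let $\omega=\gamma^{-1}(v)$. There are sets $C(\theta)\subset I_0$, finite for a.e. $\theta\in T$, such that for every Borel $B\subset I_0$: $\ \omega_\#(|\tilde Dv|\llcorner B)=\#\,(C(\theta)\cap B)\,d\theta$.

*Proof.* *Lifting.* We construct a bounded right-continuous $\vartheta\in BV(I_0)$ representing $\omega$. If $T=[0,\ell]$ take $\vartheta=\omega$; it is $BV$ by ($\Gamma$1). Let $T=\mathbf R/\ell\mathbf Z$ and $I_0=(t_0,t_N)$. Since $\omega$ has one-sided limits everywhere, each $t\in[t_0,t_N]$ has a $\delta_t>0$ such that $\omega$ maps each of $(t-\delta_t,t)\cap I_0$ and $(t,t+\delta_t)\cap I_0$ into a closed arc of length $\le\ell/2$. Finitely many intervals $(t-\delta_t,t+\delta_t)$ cover $[t_0,t_N]$. Take a partition $t_0<t_1<\dots<t_N$ that contains their centers lying in $I_0$ and has mesh smaller than a Lebesgue number of the cover. Then on each $(t_{i-1},t_i)$ the values of $\omega$ lie in one closed arc of length $\le\ell/2$. By right-continuity the value at $t_{i-1}$ ($i\ge2$)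 lies in the same arc. On each piece $[t_{i-1},t_i)$ (for $i=1$: $(t_0,t_1)$) compose $\omega$ with a continuous branch of the inverse of $\mathbf R\to T$ on that arc. On each piece
$$|\vartheta(x)-\vartheta(y)|=d_T(\omega(x),\omega(y))\le c^{-1}|v(x)-v(y)| .$$
So $\vartheta$ is bounded and has finite variation on each of the finitely many pieces. Hence $\vartheta\in BV(I_0)$, with one-sided limits everywhere.

In both cases $v=\gamma(\vartheta)$, with $\gamma$ regarded as periodic, respectively extended to a $C^1$ Lipschitz map on $\mathbf R$. The chain rule gives $\tilde Dv=\tau(\vartheta)\tilde D\vartheta$. So $|\tilde Dv|=|\tilde D\vartheta|=|D\vartheta|\llcorner(I_0\setminus J_\vartheta)$, where $J_\vartheta$ is the countable discontinuity set of $\vartheta$. Artificial jumps of $\vartheta$ at the $t_i$ do no harm, since diffuse parts do not charge points.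

*Coarea.* For a.e. $t$ the set $\{\vartheta>t\}$ has finite perimeter in $I_0$. Then it is, up to a null set, a finite union of intervals; let $\partial^*\{\vartheta>t\}$ be the finite set of points of $I_0$ charged by $D1_{\{\vartheta>t\}}$. For Borel $B'\subset I_0$, coarea says $|D\vartheta|(B')=\int_{\mathbf R}\#(B'\cap\partial^*\{\vartheta>t\})\,dt$. If $x\in\partial^*\{\vartheta>t\}\setminus J_\vartheta$, then $\{\vartheta>t\}$ and $\{\vartheta\le t\}$ have positive measure in each neighborhood of $x$, so $\vartheta(x)=t$ by continuity at $x$. Taking $B'=(B\setminus J_\vartheta)\cap\vartheta^{-1}(A)$ with $A\subset\mathbf R$ Borel,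
$$|\tilde D\vartheta|(B\cap\vartheta^{-1}(A))=\int_A\#\big(B\cap\partial^*\{\vartheta>t\}\setminus J_\vartheta\big)\,dt .$$
If $T=[0,\ell]$ put $C(\theta)=\partial^*\{\vartheta>\theta\}\setminus J_\vartheta$. If $T=\mathbf R/\ell\mathbf Z$ project to $T$ and put $C(\theta)=\bigcup_{k\in\mathbf Z}\partial^*\{\vartheta>\theta+k\ell\}\setminus J_\vartheta$. This union is disjoint because $\vartheta=\theta+k\ell$ on the $k$-th set, and only finitely many of the sets are nonempty because $\vartheta$ is bounded. $\square$

*Example.* On the circle let $\omega=c$ on $(0,1)$. For a.e. $\theta\in(0,1)$, $C(\theta)$ is one point of the Cantor set, and $\omega_\#|\tilde Dv|=1_{(0,1)}d\theta$. If instead $\omega$ jumps from $0$ to $1$ and is otherwise constant, then $\tilde Dv=0$ and there are no crossings.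

**Step 3: counting functions on $J_0\times T$.** Let $C_s(\theta)$ be the sets of Lemma 3 for $v=\bar m_s$. For Borel $E\subset Q\setminus S_m$, by (3), slicing, the Claim and Lemma 3,
$$P_\#\big(|n_2\beta|\llcorner E\big)=ds\otimes(\omega_s)_\#\big(|\tilde Dm_s|\llcorner E_s\big)=ds\otimes\#(C_s(\theta)\cap E_s)\,d\theta .$$
This finite measure vanishes on null Borel sets $M$, because $|M_s|=0$ for a.e. $s$. So it equals $n_E\,ds\,d\theta$ with a Borel density $n_E$, and by uniqueness of disintegration
$$\text{for a.e. }s:\quad n_E(s,\theta)=\#\big(C_s(\theta)\cap E_s\big)\ \text{ and }\ C_s(\theta)\text{ is finite, for a.e. }\theta.\tag{8}$$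
In particular $n_E$ is a nonnegative integer a.e.: the Borel set where it is not has null $s$-sections for a.e. $s$.

Write $n_2\beta=\varepsilon|n_2\beta|$ with $\varepsilon=\pm1$ Borel. For $I\in\mathcal I$ let $n_I^c,n_I^a,n_I,n_I^\pm$ be the functions $n_E$ for
$$E=R_I\cap N,\qquad R_I\setminus(N\cup S_m),\qquad R_I\setminus S_m,\qquad(R_I\setminus S_m)\cap\{\varepsilon=\pm1\}$$
respectively. Then a.e. $n_I=n_I^a+n_I^c=n_I^++n_I^-$. Since $\kappa$ is evaluated at the second coordinate of $P$,
$$P_\#(n_2\beta\llcorner R_I)=p_I\,ds\,d\theta,\quad p_I:=n_I^+-n_I^-,\qquad P_\#(\kappa n_2\beta\llcorner R_I)=\kappa(\theta)\,p_I\,ds\,d\theta .$$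
By the choice of $N$, $n_I^c$ and $n_I^a$ are the densities of $P_\#(|D_2^cm|\llcorner R_I)$ and $P_\#(|D_2^am|\llcorner R_I)$. The Cantor part has become absolutely continuous. For the vortex of §7, $n_I=n_I^a=p_I=1$ on $\{\theta_a<\theta<\theta_b\}$ and $n_I^c=0$.

## 9. Where only Cantor crossings occur, $H_I$ has no density

**Lemma 4.** Let $h_I$ be the density of the ac part of $H_I$. Then $h_I=0$ a.e. on $\{n_I^a=0\}$.

*Proof.* **Step 1: the part of $R_I$ where the slices have nonzero derivative.** Let $A=\{x\in R_I\setminus(S_m\cup N):n_2(\tilde\theta)b\ne0\}$ and $Z=R_I\setminus A$. Since $dx\llcorner A\ll|n_2b|\,dx\llcorner R_I=|D_2^am|\llcorner R_I$, the measure $P_\#(n_2^2dx\llcorner A)$ is $\ll n_I^a\,ds\,d\theta$. So it is ac and its density vanishes a.e. on $\{n_I^a=0\}$.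

**Step 2: on the rest, the image is carried by null sets of levels.** We show that $P_\#(n_2^2dx\llcorner Z)$ is singular. By the Claim it equals $ds\otimes\zeta_s$ with $0\le\zeta_s\le(\omega_s)_\#(dx_2\llcorner Z_s)$. For a.e. $s$, $\bar m_s$ is differentiable a.e., with derivative the density of $D^am_s$, i.e. $(\tau n_2b)(s,\cdot)$. This is $0$ a.e. on $Z_s$, because $S_m\cup N$ is Lebesgue null. So there is a Borel $Z'\subset Z_s$ of full measure with $\bar m_s'=0$ on $Z'$.

Then $\mathcal H^1(\bar m_s(Z'))=0$. Given $\epsilon>0$, let $Z'_j$ be the set of $x\in Z'$ with $|\bar m_s(y)-\bar m_s(x)|\le\epsilon|y-x|$ for all $y\in I_0$ with $|y-x|<1/j$. Cut $I_0$ into disjoint intervals shorter than $1/j$. On the part of $Z'_j$ in each of them, $\bar m_s$ is $\epsilon$-Lipschitz, so $\mathcal H^1(\bar m_s(Z_j'))\le\epsilon|I_0|$. As $Z'_j\uparrow Z'$ and $\mathcal H^1$ is a regular outer measure, $\mathcal H^1(\bar m_s(Z'))\le\epsilon|I_0|$, and $\epsilon$ is arbitrary.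

By ($\Gamma$1), $|\omega_s(Z')|=0$. So $\zeta_s$ is concentrated on a null Borel set containing $\omega_s(Z')$, and it is singular to $d\theta$ for a.e. $s$.

**Step 3: singular fibers give a singular measure.** If $l\,ds\,d\theta$ is the ac part of the positive measure $ds\otimes\zeta_s$, then $\zeta_s\ge l(s,\cdot)\,d\theta$ for a.e. $s$. Since $\zeta_s$ is singular, $l=0$ a.e. $\square$

## 10. Isolating one Cantor crossing: proof of Theorems 1 and 2(a)

**Step 1: combine the lemmas.** By Lemma 2 and §8, Lemma 1 applies to $F=H_I$ and $\mu=\kappa(\theta)p_I\,ds\,d\theta+\sigma_I$, with $h=h_I$ and $k=\kappa p_I$. So $\kappa p_I=0$ a.e. on $\{h_I=0\}$, and by Lemma 4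
$$\kappa(\theta)\,p_I=0\quad\text{a.e. on }\{n_I^a=0\}\qquad(I\in\mathcal I).\tag{9}$$
This alone is not enough: $p_I$ is a signed count, and two crossings of opposite sign give $p_I=0$. Moreover an ac crossing of the same level in another place makes $n_I^a\ne0$. We use the freedom in $I$.

**Step 2: exactly one crossing, of Cantor type, is impossible.** Let
$$U_I=\{(s,\theta):\kappa(\theta)\ne0,\ n_I^a=0,\ n_I^c=1\}.$$
A.e. on $U_I$ we have $n_I^++n_I^-=n_I=1$ with nonnegative integers, so $p_I=\pm1$. By (9), $U_I$ is null, for every $I\in\mathcal I$.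

**Step 3: every Cantor crossing can be isolated.** For a.e. $s$ we have $|(U_I)_s|=0$ for all $I\in\mathcal I$, and for a.e. $\theta$ the identities (8) hold for all the sets $E$ attached to all $I\in\mathcal I$, with $C_s(\theta)$ finite; this uses that $\mathcal I$ is countable. Fix such $s$ and $\theta$ with $\kappa(\theta)\ne0$, and suppose $n_{I_0}^c(s,\theta)\ge1$. By (8) there is $x_2\in C_s(\theta)\cap N_s\cap I_0$. Pick $I\in\mathcal I$ with $x_2\in I$ containing no other point of the finite set $C_s(\theta)$. Then $n_I^c(s,\theta)=1$ and $n_I^a(s,\theta)=0$, i.e. $\theta\in(U_I)_s$. So for a.e. $s$ the set $\{\theta:\kappa(\theta)\ne0,\ n^c_{I_0}(s,\theta)\ge1\}$ is, up to a null set, contained in the null set $\bigcup_{I\in\mathcal I}(U_I)_s$. By Fubini,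
$$n_{I_0}^c=0\ \text{ a.e. on }\{\kappa(\theta)\ne0\},\qquad|D_2^cm|\big(Q\cap\{\kappa(\tilde\theta)\ne0\}\big)=\int_{\{\kappa(\theta)\ne0\}}n_{I_0}^c\,ds\,d\theta=0.\tag{10}$$

**Step 4: both derivatives, and the fields $\tau$ and $n$.** By Step 3 of §5 the same holds for $D_1^cm$, so $D^cm$ vanishes on $\{\kappa(\tilde\theta)\neq0\}$. Since $D^cm=\tau\otimes n\,\beta^c$, this says $\kappa\beta^c=0$. The fields $\tau(\gamma^{-1}(m))=\hat\tau(m)$ and $n(\gamma^{-1}(m))=\hat n(m)$ are in $BV_{loc}$. By the chain rule, ($\Gamma$2) and (2), their Cantor parts are $\tau'\otimes n\,\beta^c=-n\otimes n\,\kappa\beta^c=0$ and $n'\otimes n\,\beta^c=\tau\otimes n\,\kappa\beta^c=0$. This proves Theorem 2(a). For $\Gamma=S^1$ we have $\kappa\equiv1$, hence $D^cm=0$, which is Theorem 1. $\blacksquare$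

## 11. Flat levels of positive measure: Theorem 2(b) and the Corollary

**Theorem 2(b), "if".** If $|\{\kappa=0\}|=0$, then by (10) $|D_2^cm|(Q)=\int n_{I_0}^c\,ds\,d\theta=0$ for every $Q$. By rotation the same holds for $D_1^cm$. So $D^cm=0$. The hypothesis enters because $P_\#|D_2^cm|$ is ac: a null set of levels carries none of it.

**Theorem 2(b), "only if".** Let $|\{\kappa=0\}|>0$. We construct a field with a Cantor part. When $\Gamma$ contains a segment, Test 1 gives the idea. In general $\{\kappa=0\}$ may contain no interval. The plan is to keep the levels of a compact set $K\subset\{\kappa=0\}$ packed on a null set of each slice, which is possible since neighboring lines of such levels do not spread to first order. All other levels are placed far enough apart that their lines never cross.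

**Step 1: a graph and a set of flat levels.** Rotating $\Gamma$ and $\Omega$ as in §5, now by any angle, we may assume that the tangent of $\Gamma$ at some density point of $\{\kappa=0\}$ in the interior of $T$ is horizontal. So a subarc of $\Gamma$ is a graph $\{(u,f(u)):u\in[\alpha,\bar\alpha]\}$ with $f\in C^2$ and $|\{f''=0\}\cap(\alpha,\bar\alpha)|>0$. Choose a compact $K\subset\{f''=0\}\cap(\alpha,\bar\alpha)$ with $|K|>0$ and empty interior (from a compact subset of positive measure remove small neighborhoods of the rationals). Let $t_0\in K$ be a density point of $K$.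

**Step 2: the lines.** Write points of $\mathbf R^2$ as $(s,x)$. After a translation, $(0,x_0)\in\Omega$ for some $x_0$. Let $S=\sup_\Omega|s|$, $M=1+S\max_{[\alpha,\bar\alpha]}|f''|$ and
$$a(t)=x_0+M\int_{t_0}^t1_{K^c}(r)\,dr,\qquad X(s,t)=a(t)+sf'(t),\qquad t\in[\alpha,\bar\alpha],\ |s|\le S .$$
For fixed $s$, $X(s,\cdot)$ is Lipschitz, with derivative a.e. equal to $M+sf''\ge1$ off $K$ and to $0$ on $K$. As $K^c$ is open and dense, $X(s,\cdot)$ is strictly increasing.

**Step 3: the field.** On $(-S,S)\times\mathbf R$, which contains $\Omega$, define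
$$u(s,x)=\alpha+\int_\alpha^{\bar\alpha}1_{\{x>X(s,t)\}}\,dt .$$
Then $u(s,\cdot)$ is continuous and nondecreasing. It is the inverse of $X(s,\cdot)$ on $[X(s,\alpha),X(s,\bar\alpha)]$, equals $\alpha$ to the left of this interval, and equals $\bar\alpha$ to the right. Since $\{t:X(s,t)<x\}$ is $[\alpha,u(s,x))$ up to one point,
$$f(u)=f(\alpha)+\int_\alpha^{\bar\alpha}f'(t)\,1_{\{x>X(s,t)\}}\,dt .$$
For each $t$, $X(\cdot,t)$ is affine with slope $f'(t)$, so $(\partial_s+f'(t)\partial_x)1_{\{x>X(s,t)\}}=0$ in $\mathcal D'$. Integrating in $t$, $\partial_su+\partial_xf(u)=0$. So $m=(u,f(u))$ takes values in $\Gamma$ and $\nabla\cdot m=0$ in $\Omega$. As $u(s,\cdot)$ is monotone with values in $[\alpha,\bar\alpha]$ and $|s|\le S$ on $\Omega$, $D_xu$ and $D_su=-D_xf(u)$ are finite measures. Since $u$ is bounded and $\Omega$ is bounded, $u\in BV(\Omega)$ and $m\in BV(\Omega,\mathbf R^2)$.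

**Step 4: its Cantor part.** For each $s$, $D[u(s,\cdot)]$ has no atoms. Moreover $D[u(s,\cdot)](X(s,B))=|B|$ for Borel $B\subset(\alpha,\bar\alpha)$: this holds for intervals since $u(s,\cdot)$ inverts $X(s,\cdot)$, hence for Borel sets. The set $X(s,K)$ is Lebesgue null, as $|X(s,K)|\le\int_K\partial_tX\,dt=0$. So $D[u(s,\cdot)]$ restricted to $X(s,K)$ is singular without atoms, i.e. $D^c[u(s,\cdot)](X(s,B))=|B|$ for Borel $B\subset K$. Since $X(0,t_0)=x_0$, we can choose $\eta>0$ and an open interval $I'\ni x_0$ such that $(-\eta,\eta)\times I'\Subset\Omega$ and $X(s,t)\in I'$ for $|s|<\eta$, $t\in[\alpha,\bar\alpha]$, $|t-t_0|<\eta$. By slicing,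
$$|D_x^cu|\big((-\eta,\eta)\times I'\big)\ge2\eta\,|K\cap(t_0-\eta,t_0+\eta)|>0,$$
because $t_0$ is a density point of $K$. Hence $D^cm\ne0$ and $m\notin SBV$. Rotating back proves the claim for the original $\Gamma,\Omega$. $\blacksquare$

**Proof of the Corollary.** The statement is local, so we may assume $|u|\le R$. Let $\Gamma$ be the graph of $f$ over $[-R,R]$, a compact embedded $C^2$ arc, and $m=(u,f(u))$. Then $m\in BV_{loc}$, $m\in\Gamma$ a.e., and $\nabla\cdot m=\partial_su+\partial_xf(u)=0$. The curvature at $(u,f(u))$ vanishes if and only if $f''(u)=0$. By Theorem 2(a), $D^cm$ vanishes on $\{f''(\tilde u)\ne0\}$. Since $u$ is a component of $m$, $|D^cu|\le|D^cm|$. The chain rule for $f'\in C^1$ (modified outside $[-R,R]$ to be Lipschitz) gives $D^c[f'(u)]=f''(\tilde u)D^cu=0$, so $f'(u)\in SBV_{loc}$.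

If $\mathcal L^1(\{f''=0\})=0$, then $|\{\kappa=0\}|=0$. Indeed, arclength is a Lipschitz function of $u\in[-R,R]$, since $u\mapsto(u,f(u))$ is Lipschitz there, and $\{\kappa=0\}$ is the image of the null set $\{f''=0\}\cap[-R,R]$. The "if" argument above is local and gives $D^cm=0$, so $D^cu=0$ and $u\in SBV_{loc}$. $\blacksquare$
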